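\title{Uncountable models definable over dense linear orders:\\ c-simple theories and PA degrees}

\begin{abstract}
We ask whether every theory with an uncountable model that is $\Sigma$-definable in the hereditarily finite superstructure $\mathbb{HF}(\mathfrak M)$ over a structure $\mathfrak M$ with a c-simple theory also has such a model over a dense linear order. The answer is negative. To each infinite computable binary tree $\mathcal T$ we attach a c-simple theory $T_{\mathcal T}$ in a fixed finite signature, and we show that $T_{\mathcal T}$ has an uncountable model $\Sigma$-definable over a dense linear order with an oracle $A\subseteq\omega$ if and only if $\mathcal T$ has an $A$-computable infinite path. A tree without computable paths gives the counterexample. The statement becomes true relative to an oracle $A$ exactly when $A$ has PA degree.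
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{$\Sigma$-definability over a structure}

A computable structure lives on the natural numbers and is therefore countable. To present uncountable structures effectively one takes the elements of a given structure $\mathfrak M$ as atoms, forms finite sets over them, and lets existential definability play the role of computable enumerability.

For a structure $\mathfrak M$ with universe $M$ put $HF_0(M)=M$ and $HF_{n+1}(M)=HF_n(M)\cup\{\text{finite subsets of }HF_n(M)\}$. The elements of $M$ are \emph{urelements}: they have no members and are different from $\emptyset$. The \emph{hereditarily finite superstructure} $\mathbb{HF}(\mathfrak M)$ has universe $HF(M)=\bigcup_nHF_n(M)$ and carries the signature of $\mathfrak M$, interpreted on $M$, together with $\in$, a unary predicate $\mathrm{Ur}$ for the urelements, and a constant for $\emptyset$. Function symbols are read as their graphs, so signatures are relational unless we say otherwise. Elements built without urelements are \emph{pure}; natural numbers are the von Neumann ordinals, which are pure, and pairs are Kuratowski pairs. For $A\subseteq\omega$, the structure $(\mathbb{HF}(\mathfrak M),A)$ has one more unary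 predicate, for $A$. It serves as an oracle, and $A=\emptyset$ gives the unrelativized notions.

The \emph{$\Sigma$-formulas} are built from atomic and negated atomic formulas by $\wedge$, $\vee$, the bounded quantifiers $\forall x\in y$ and $\exists x\in y$, and the unbounded quantifier $\exists x$. A relation is \emph{$\Sigma$-definable} if it is defined by a $\Sigma$-formula, possibly with parameters. A bounded quantifier inspects a finite set and an unbounded one starts a search, so a $\Sigma$-definable relation is the analogue of a computably enumerable (c.e.) one, and a relation that is $\Sigma$-definable together with its complement is the analogue of a decidable one.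

\begin{definition}\label{def:sigma}
A structure of finite signature is \emph{$\Sigma$-definable} in $\mathbb{HF}(\mathfrak M)$ if it is isomorphic to a quotient $D/\eta$, where $D$ is a $\Sigma$-definable set, $\eta$ is a $\Sigma$-definable equivalence relation on $D$ whose complement in $D^2$ is $\Sigma$-definable, and each symbol of the signature is interpreted by a $\Sigma$-definable relation on $D$ that is compatible with $\eta$ and whose complement in the corresponding power of $D$ is $\Sigma$-definable. The same definition applies to $(\mathbb{HF}(\mathfrak M),A)$.
\end{definition}

Every $\mathfrak M$ of finite signature is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$: take the urelements for $D$ and equality for $\eta$. For a less trivial case, $D=M\times M$ with the relation ``same first coordinate'' is, for uncountable $M$, an uncountable model of the theory of an equivalence relation with infinitely many classes, all infinite.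

\subsection{c-simple theories and the problem}

A theory is \emph{model complete} if every embedding between its models is elementary; equivalently, every formula is equivalent in the theory to an existential formula. A theory is \emph{$\omega$-categorical} if it is complete, has no finite models, and has one countable model up to isomorphism. We use the \emph{Ryll-Nardzewski theorem}: a complete theory of countable signature without finite models is $\omega$-categorical if and only if for each $n$ there are only finitely many formulas in $x_1,\dots,x_n$ up to equivalence in the theory; in that case there are finitely many complete $n$-types, and each is isolated by a formula. A formula $\varphi(\bar x)$ is \emph{complete} for $T$ if it is consistent with $T$ and, for every formula $\psi(\bar x)$, either $T\vdash\varphi\to\psi$ or $T\vdash\varphi\to\neg\psi$.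

\begin{definition}
A theory of finite signature is \emph{regular} if it is decidable and model complete. It is \emph{c-simple} (constructively simple) if it is regular, $\omega$-categorical, and its set of complete formulas is decidable.
\end{definition}

In a model of a c-simple theory a finite tuple carries a finite amount of information, its type; the formulas that isolate types can be recognized; and each of them is equivalent to an existential formula, so that it defines a $\Sigma$-definable set in the superstructure. The theory $T_{DLO}$ of dense linear orders without endpoints is c-simple: it is complete and finitely axiomatized, hence decidable, it eliminates quantifiers, and a formula in $x_1,\dots,x_n$ is complete if and only if it is equivalent to one of the finitely many order types of an $n$-tuple. The following problem, posed in \cite{CiC}, asks whether dense linear orders already do all the work that c-simple structures can do.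

\begin{quote}
\textbf{Problem.} Prove or disprove: if a theory $T$ has an uncountable model that is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$ for some structure $\mathfrak M$ with a c-simple theory, then $T$ has an uncountable model that is $\Sigma$-definable in $\mathbb{HF}(\mathfrak L)$ for some $\mathfrak L\models T_{DLO}$.
\end{quote}

There is a good reason to expect a positive answer. By Ramsey's theorem and compactness, the theory of $\mathfrak M$ has models with an infinite sequence of order indiscernibles. Stretch the sequence along an uncountable order $\mathfrak L$ and close it under Skolem functions. An element of the resulting model is a term applied to an increasing tuple from $L$, which is an element of $\mathbb{HF}(\mathfrak L)$, and the relations between such elements depend only on the terms and on the order of the tuples. Since everything about a c-simple theory is decidable, one expects this model to be $\Sigma$-definable. One step is not effective, however: one has to \emph{choose} which formulas the indiscernible sequence satisfies. The consistent choices are the infinite paths of a computable tree, and such a tree need not have a computable path. We show that this is a real obstruction and the only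 one.

\subsection{Results}

A \emph{tree} is a subset of $2^{<\omega}$ closed under initial segments, and $f\in2^\omega$ is an \emph{infinite path} of a tree if the tree contains $f{\restriction}n$ for all $n$. A set $A\subseteq\omega$ has \emph{PA degree} if every infinite computable tree has an $A$-computable infinite path.

\begin{theorem}\label{thm:counter}
There is a c-simple theory $T$ with no uncountable model $\Sigma$-definable in any $\mathbb{HF}(\mathfrak L)$, $\mathfrak L\models T_{DLO}$. Hence the statement in the Problem is false.
\end{theorem}

\begin{theorem}\label{thm:tree}
For every infinite computable tree $\mathcal T$ there is a c-simple theory $T_{\mathcal T}$, in a fixed signature with three binary symbols and one ternary symbol, such that for every $A\subseteq\omega$ the following holds: $T_{\mathcal T}$ has an uncountable model $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$ for some $\mathfrak L\models T_{DLO}$ if and only if $\mathcal T$ has an $A$-computable infinite path.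
\end{theorem}

\begin{theorem}\label{thm:pa}
For $A\subseteq\omega$ the following are equivalent.
\begin{itemize}
\item[(1)] $A$ has PA degree.
\item[(2)] Whenever a theory $T$ of finite signature has an uncountable model $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$ with $\mathrm{Th}(\mathfrak M)$ c-simple, $T$ has an uncountable model $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$ for some $\mathfrak L\models T_{DLO}$.
\item[(3)] Every c-simple theory has an uncountable model $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$ for some $\mathfrak L\models T_{DLO}$.
\end{itemize}
Moreover, there is a single c-simple theory for which the property in \textup{(3)} already implies \textup{(1)}.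
\end{theorem}

Allowing parameters only strengthens Theorem~\ref{thm:counter}, and the definition that makes the hypothesis of the Problem true in the counterexample uses none. So the answer to the Problem does not depend on this convention.

\subsection{The idea in the smallest case}\label{sec:idea}

A \emph{colored set} is a set $B$ with maps $c_n\colon[B]^n\to\{0,1\}$ for $n\ge3$, where $[B]^n$ is the set of $n$-element subsets. A subset $X\subseteq B$ with $|X|=n\ge3$ is \emph{homogeneous} with \emph{pattern} $(s_3,\dots,s_n)$ if $c_m$ is constant on $[X]^m$ with value $s_m$ for each $3\le m\le n$. The pattern is a binary string of length $n-2$. We say that $B$ \emph{obeys} a tree $\mathcal T$ if the pattern of every finite homogeneous subset lies in $\mathcal T$. For a string or infinite sequence $\sigma$ put $\hat\sigma(m)=\sigma(m-3)$, the entry of $\sigma$ that concerns $m$-element sets.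

\emph{Dense orders produce computable paths.} Suppose that the universe $L$ of $\mathfrak L\models T_{DLO}$ is a colored set obeying $\mathcal T$, and that there are $\Sigma$-formulas $\Phi_n^0,\Phi_n^1$ without parameters, computable from $n$, such that for $a_1<\dots<a_n$ the formula $\Phi_n^i(a_1,\dots,a_n)$ holds in $\mathbb{HF}(\mathfrak L)$ exactly when $c_n(\{a_1,\dots,a_n\})=i$. The truth of a formula at an increasing tuple depends neither on the tuple nor on the model of $T_{DLO}$ (Lemma~\ref{lem:transfer}). So $c_n$ is constant, say with value $s_n$, every finite subset of $L$ with at least three elements is homogeneous, and $(s_n)_{n\ge3}$ is an infinite path of $\mathcal T$. To compute $s_n$, search in the computable structure $\mathbb{HF}(\mathbb Q)$ for witnesses of $\Phi_n^0(1,\dots,n)$ and of $\Phi_n^1(1,\dots,n)$ in parallel; exactly one search halts.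

\emph{Finite colored sets need only finite strings.} Suppose that $0,1,00\in\mathcal T$ and that $1$ is a dead end: $10,11\notin\mathcal T$. Every triple is homogeneous and may have either color, but no four points may have all their triples colored $1$. Let us glue $\{a,b,c\}$ and $\{a,b,d\}$ along $\{a,b\}$. We must color $acd$, $bcd$ and $abcd$. If $abc$ and $abd$ have color $1$, we cannot give color $1$ to both new triples. Take instead the string $\sigma=00\in\mathcal T$ and give every new $m$-element set the color $\hat\sigma(m)=0$. If one of $abc$, $abd$ has color $1$, then $abcd$ is not homogeneous and imposes no condition. If both have color $0$, then $abcd$ is homogeneous with pattern $00=\sigma$. In either case the glued set obeys $\mathcal T$. To glue sets with $N$ points in total, any string of $\mathcal T$ of length $N-2$ will do. It can be found by a finite search, it may be a dead end, and it need not be compatible with the strings used earlier.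

So the finite colored sets obeying $\mathcal T$ form a decidable class with amalgamation, and their generic limit has a decidable theory, even when $\mathcal T$ has no computable path; but an uncountable model definable over a dense order would exhibit such a path. Two things remain to be done for Theorem~\ref{thm:counter}. The elements of a definable model are not urelements but classes of finite sets built over several urelements; Section~\ref{sec:indisc} finds inside such a model a sequence that behaves as $L$ did above. And the infinitely many colorings must be defined in a finite signature, both colors by existential formulas; this is done in Sections~\ref{sec:class} and~\ref{sec:theory}. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter}, Section~\ref{sec:build} completes the proof of Theorem~\ref{thm:tree}, and Section~\ref{sec:pa} proves Theorem~\ref{thm:pa}.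

\section{Truth in $\mathbb{HF}$ over $\omega$-categorical structures}\label{sec:hf}

An element of $\mathbb{HF}(\mathfrak M)$ consists of a finite shape and finitely many urelements. To separate the two, fix formal urelements $\xi_1,\xi_2,\dots$ and let $HF[m]=HF(\{\xi_1,\dots,\xi_m\})$; its elements are called \emph{terms}. For $t\in HF[m]$ and $\bar a\in M^m$ let $t(\bar a)$ be the result of replacing each $\xi_i$ by $a_i$. Any finitely many elements of $\mathbb{HF}(\mathfrak M)$ can be written as $t_1(\bar a),\dots,t_r(\bar a)$ with a common tuple $\bar a$: list the urelements that occur in them, and any further urelements one likes. Over a linear order we may take $\bar a$ strictly increasing; \emph{increasing} always means strictly increasing. The \emph{rank} of an urelement is $0$, and the rank of a set is the least positive integer exceeding the ranks of its members.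

\begin{lemma}\label{lem:transfer}
Let $T_0$ be $\omega$-categorical, $\mathfrak M,\mathfrak M'\models T_0$, $\bar a\in M^m$, $\bar a'\in M'^m$ and $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar a')$. Then for all $A\subseteq\omega$, all $t_1,\dots,t_r\in HF[m]$ and every first-order formula $\varphi$,
\[
(\mathbb{HF}(\mathfrak M),A)\models\varphi(t_1(\bar a),\dots,t_r(\bar a))\iff(\mathbb{HF}(\mathfrak M'),A)\models\varphi(t_1(\bar a'),\dots,t_r(\bar a')).
\]
\end{lemma}

\begin{proof}
We use induction on $\varphi$, built from atomic formulas by $\neg$, $\wedge$, $\exists$, for all $m$, tuples and terms at once.

Let $\varphi$ be atomic. The type records which coordinates are equal, so $h\colon a_i\mapsto a'_i$ is a well-defined bijection $\{a_1,\dots,a_m\}\to\{a'_1,\dots,a'_m\}$, and it preserves the relations of the signature of $T_0$. Extend it by $h(x)=\{h(y):y\in x\}$ to a bijection $HF(\{a_1,\dots,a_m\})\to HF(\{a'_1,\dots,a'_m\})$. This bijection preserves $\in$ and $\mathrm{Ur}$, fixes pure sets, hence respects $\emptyset$ and $A$, and maps $t(\bar a)$ to $t(\bar a')$.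

The steps for $\neg$ and $\wedge$ are immediate. Let $\varphi$ be $\exists y\,\psi$ and let it hold on the left. A witness has the form $t(\bar a,\bar b)$ with $\bar b$ a finite tuple from $M$. By the Ryll-Nardzewski theorem a formula $\pi(\bar x,\bar y)$ isolates $\mathrm{tp}(\bar a,\bar b)$. Since $\exists\bar y\,\pi$ lies in $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar a')$, there is $\bar b'$ in $M'$ with $\mathrm{tp}(\bar a',\bar b')=\mathrm{tp}(\bar a,\bar b)$. By the induction hypothesis $t(\bar a',\bar b')$ is a witness on the right. The converse is symmetric.
\end{proof}

For $T_{DLO}$ the type of a tuple is determined by its order type. The next two lemmas translate between $\Sigma$-definability over a dense order and computation with oracle $A$. Number the terms by $\ulcorner\xi_i\urcorner=2i$ and $\ulcorner\{t_1,\dots,t_k\}\urcorner=1+2\sum_{j}2^{\ulcorner t_j\urcorner}$ for distinct $t_1,\dots,t_k$. The numbering is injective, and members of a set have smaller numbers than the set. Computations on terms are computations on these numbers.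

\begin{lemma}\label{lem:ce}
The set of all $(\Phi,m,\bar t,\bar q)$ such that $\Phi$ is a $\Sigma$-formula, $\bar t$ is a tuple from $HF[m]$, $\bar q\in\mathbb Q^m$ and $(\mathbb{HF}(\mathbb Q),A)\models\Phi(\bar t(\bar q))$ is c.e.\ in $A$.
\end{lemma}

\begin{proof}
Number the elements of $HF(\mathbb Q)$ in the same way as terms, using a computable enumeration of $\mathbb Q$. Then $=$, $\in$, $<$ and $\mathrm{Ur}$ are decidable, the list of members of a set is computable, and the predicate $A$ is decidable with oracle $A$. By recursion on $\Phi$ we obtain a procedure that halts exactly when $\Phi$ holds: decide an atomic or negated atomic formula; for $\wedge$ and $\forall x\in y$ wait for finitely many procedures to halt; for $\vee$, $\exists x\in y$ and $\exists x$ run the procedures for all candidates in parallel and wait for one of them.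
\end{proof}

In the other direction we use the standard fact that every relation on $\omega$ that is c.e.\ in $A$ is $\Sigma$-definable without parameters in $(\mathbb{HF}(\mathfrak M),A)$: a halting computation is a pure finite sequence of configurations, its correctness is expressed with bounded quantifiers, and the oracle answers are checked by $A(x)$ and $\neg A(x)$.

\begin{definition}
Let $\mathfrak L\models T_{DLO}$. A relation $Q\subseteq HF(L)^r$ is \emph{$A$-uniform} if there is an $A$-computable $\{0,1\}$-valued function $\gamma$ such that for all $m$, all $\bar t\in HF[m]^r$ and all increasing $\bar a\in L^m$ we have $\bar t(\bar a)\in Q$ if and only if $\gamma(m,\bar t)=1$.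
\end{definition}

Boolean combinations of $A$-uniform relations are $A$-uniform. In practice uniformity is verified as follows. For increasing $\bar a$ the map $t\mapsto t(\bar a)$ is an isomorphism from $HF[m]$, with $\xi_1<\dots<\xi_m$, onto $HF(\{a_1,\dots,a_m\})$; it preserves $\in$, $<$, $\mathrm{Ur}$ and fixes pure sets. Suppose that $Q(\bar x)$ is decided by an algorithm with oracle $A$ that sees only $\bar x$, the members of its entries, their members, and so on, and uses only $=$, $\in$, $<$, $\mathrm{Ur}$ on these objects and the values of those that are natural numbers. Running the algorithm on $\bar t$ computes $\gamma(m,\bar t)$, so $Q$ is $A$-uniform.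

\begin{lemma}\label{lem:uniform}
An $A$-uniform relation $Q\subseteq HF(L)^r$ and its complement are $\Sigma$-definable without parameters in $(\mathbb{HF}(\mathfrak L),A)$.
\end{lemma}

\begin{proof}
We first express substitution into a term. Write $l\mathrel{\varepsilon}k$ if $k$ is odd and the $l$-th binary digit of $(k-1)/2$ is $1$; this is a decidable relation, and it implies $l<k$. For a function $g$ with domain $\{1,\dots,m\}$ let $V(n,m,g,x)$ say that there is a function $f$ with domain $\{0,\dots,n\}$ and $f(n)=x$ such that every $k\le n$ satisfies one of the following:
\begin{itemize}
\item $k=2i$ with $1\le i\le m$, and $f(k)=g(i)$;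
\item $k$ is even and $k/2\notin\{1,\dots,m\}$;
\item $k$ is odd, $\neg\mathrm{Ur}(f(k))$, every $y\in f(k)$ is $f(l)$ for some $l<k$ with $l\mathrel\varepsilon k$, and every $l<k$ satisfies $\neg(l\mathrel\varepsilon k)$ or $f(l)\in f(k)$.
\end{itemize}
The arithmetical conditions and their negations are $\Sigma$, and all quantifiers other than $\exists f$ can be bounded by $n$, by $f$, by $g$ and by members of their members. So $V$ is $\Sigma$. Let $n=\ulcorner t\urcorner$ with $t\in HF[m]$ and let $g(i)=a_i$. A function $f$ as above exists, by recursion on $k$, and each such $f$ satisfies $f(\ulcorner u\urcorner)=u(\bar a)$ for all $u\in HF[m]$ with $\ulcorner u\urcorner\le n$, by induction on $\ulcorner u\urcorner$. Hence $V(n,m,g,x)$ holds if and only if $x=t(\bar a)$.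

Every $\bar x\in HF(L)^r$ is $\bar t(\bar a)$ for some increasing $\bar a$. So $\bar x\in Q$ if and only if there are $m,g,n_1,\dots,n_r$ such that $g$ is an increasing function from $\{1,\dots,m\}$ to the urelements, the $n_j$ are numbers of terms $t_j\in HF[m]$ with $\gamma(m,\bar t)=1$, and $V(n_j,m,g,x_j)$ holds for all $j$. This is a $\Sigma$-formula. The same formula with $\gamma(m,\bar t)=0$ defines the complement.
\end{proof}

\section{Indiscernible sequences in uncountable definable structures}\label{sec:indisc}

The following proposition contains all that we use about structures definable over a dense order.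

\begin{proposition}\label{prop:indisc}
Let $\mathfrak L\models T_{DLO}$, $A\subseteq\omega$, and let $S$ be an uncountable structure of finite signature that is $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$. Then there are pairwise distinct elements $d_1,d_2,\dots$ of $S$ such that:
\begin{itemize}
\item[(i)] for every existential formula $\psi(x_1,\dots,x_n)$, the truth value of $\psi(d_{k_1},\dots,d_{k_n})$ in $S$ is the same for all $k_1<\dots<k_n$;
\item[(ii)] the set of existential formulas $\psi(x_1,\dots,x_n)$ with $S\models\psi(d_1,\dots,d_n)$ is c.e.\ in $A$.
\end{itemize}
\end{proposition}

\begin{proof}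
Identify $S$ with $D/\eta$ as in Definition~\ref{def:sigma}, and let $l_1<\dots<l_k$ be the urelements that occur in the parameters of the finitely many defining formulas.

\emph{Two inequivalent elements of the same shape.} Every element of $D$ is $t(\bar a)$ for an increasing tuple $\bar a$ that contains $l_1,\dots,l_k$. Its \emph{shape} consists of the length $r$ of $\bar a$, the positions of $l_1,\dots,l_k$ in $\bar a$, and the term $t$. There are countably many shapes and uncountably many $\eta$-classes, so some shape yields $t(\bar a),t(\bar a')\in D$ that are not $\eta$-equivalent. Fix this shape and call an increasing $r$-tuple \emph{admissible} if it has $l_1,\dots,l_k$ at the prescribed positions. The parameters are given by the same terms over every admissible tuple, and admissible tuples have the same order type. By Lemma~\ref{lem:transfer}, $t(\bar b)\in D$ for every admissible $\bar b$.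

\emph{Changing one coordinate.} The tuples $\bar a,\bar a'$ may differ in many coordinates, and we want to move only one. Replacing the coordinates of $\bar a$ by those of $\bar a'$ one at a time may destroy the order, so we pass through the coordinatewise maximum $b_j=\max(a_j,a'_j)$. The tuple $\bar b$ is admissible. Replace $a_j$ by $b_j$ for $j=r,r-1,\dots,1$. The intermediate tuples $(a_1,\dots,a_{j-1},b_j,\dots,b_r)$ are increasing because $a_{j-1}<a_j\le b_j$, and they keep the $l$'s in place, so they are admissible. Doing the same from $\bar a'$, we get a chain of admissible tuples from $\bar a$ through $\bar b$ to $\bar a'$ in which consecutive tuples differ in at most one coordinate. Since $\eta$ is an equivalence relation and the two ends give inequivalent elements, two consecutive tuples give inequivalent elements. They differ in exactly one coordinate $j$, which is not the position of an $l$. Let $\bar c$ be the tuple of their common coordinates, which contains all the $l$'s, and let $J$ be the open interval of $\mathfrak L$ between the neighbors of the $j$-th coordinate, unbounded if $j=1$ or $j=r$. For $e\in J$ let $t(\bar c,e)\in D$ be the value of $t$ at the admissible tuple obtained by inserting $e$ at place $j$.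 We know that $t(\bar c,e)$ and $t(\bar c,e')$ are inequivalent for one pair $e<e'$ in $J$. The tuple $(\bar c,e,e')$ has the same order type for all such pairs, so by Lemma~\ref{lem:transfer} they are inequivalent for every pair.

\emph{The sequence.} The interval $J$ is nonempty, and it has no largest element because $\mathfrak L$ is dense and has no endpoints. Choose $e_1<e_2<\cdots$ in $J$ and let $d_k$ be the $\eta$-class of $t(\bar c,e_k)$. These classes are pairwise distinct.

Write an existential formula $\psi$ as $\exists\bar u\,\chi$ with $\chi$ built from atomic and negated atomic formulas by $\wedge$ and $\vee$. Let $\Phi_\psi$ be obtained by restricting $\bar u$ to $D$ and replacing $=$, $\ne$, each relation and each negated relation by the $\Sigma$-formula that defines $\eta$, its complement, the relation or its complement. Then $\Phi_\psi$ is a $\Sigma$-formula, it is computable from $\psi$ because only finitely many defining formulas are involved, and $\Phi_\psi$ holds at elements of $D$ and the parameters if and only if $\psi$ holds in $S$ at their classes. For $k_1<\dots<k_n$ the arguments $t(\bar c,e_{k_1}),\dots,t(\bar c,e_{k_n})$ and the parameters are given by fixed terms over the tuple $(\bar c,e_{k_1},\dots,e_{k_n})$,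 whose order type does not depend on $k_1,\dots,k_n$. Lemma~\ref{lem:transfer} gives (i).

For (ii), choose an increasing tuple $\bar c^{\,\circ}$ of rationals of the same length as $\bar c$ and a computable sequence $q_1<q_2<\cdots$ of rationals in the interval that corresponds to $J$. The tuples $(\bar c,e_1,\dots,e_n)$ and $(\bar c^{\,\circ},q_1,\dots,q_n)$ have the same order type. By Lemma~\ref{lem:transfer}, $S\models\psi(d_1,\dots,d_n)$ if and only if $\Phi_\psi$ holds in $(\mathbb{HF}(\mathbb Q),A)$ at the same terms evaluated at $(\bar c^{\,\circ},q_1,\dots,q_n)$. This is c.e.\ in $A$ by Lemma~\ref{lem:ce}.
\end{proof}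

\begin{example}
Let $\mathfrak L=(\mathbb R,<)$, $D=\{(a,b):a<b\}$, and $(a,b)\mathrel\eta(a',b')$ if and only if $b=b'$. Start from $\bar a=(1,2)$ and $\bar a'=(3,4)$. Changing the first coordinate first gives $(3,2)\notin D$. The chain of the proof is $(1,2),(1,4),(3,4)$. Its first step changes the class, so $\bar c=(1)$, $J=(1,\infty)$, and $d_k$ is the class of $(1,e_k)$. Its second step does not change the class: the first coordinate is of no use here.
\end{example}

\section{Colorings with existential witnesses}\label{sec:class}

Fix an infinite computable tree $\mathcal T$. We need a finite signature in which, for each $n$, both ``color $1$'' and ``color $0$'' of an $n$-element set are existentially definable. Both are needed twice: for model completeness, and for the two parallel searches that compute the path. The color of $\{x_1,\dots,x_n\}$ will be certified by $n$ auxiliary points.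

Let $\tau=\{E,P_0,P_1,R\}$ with $E,P_0,P_1$ binary and $R$ ternary, and let $\tau^*=\tau\cup\{C_n:n\ge3\}$ with $C_n$ of arity $n$. For $n\ge3$ and $i\in\{0,1\}$ let $W_n^i(x_1,\dots,x_n,u_1,\dots,u_n)$ be the conjunction of the following $\tau$-formulas (Figure~\ref{fig:witness}):
\begin{itemize}
\item the $2n$ variables are pairwise distinct;
\item $E(u_j,u_{j+1})$ for $1\le j\le n$, with indices modulo $n$;
\item $P_i(u_j,x_j)$ for $1\le j\le n$;
\item $R(v,w,u_1)$ for all distinct $v,w\in\{x_1,\dots,x_n,u_2,\dots,u_n\}$.
\end{itemize}
A tuple $(\bar x,\bar u)$ satisfying $W_n^i$ is a \emph{configuration} with \emph{base} $\{x_1,\dots,x_n\}$. The $E$-cycle records $n$ and lets one recover all of $\bar u$ from one $u_j$; the relation $P_i$ points to the base and records the color; and $R$ puts any two points of the configuration into a common tuple.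

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (u1) at (0,1.4) {$u_1$};
\node (u2) at (2,1.4) {$u_2$};
\node (u3) at (4,1.4) {$u_3$};
\node (x1) at (0,0) {$x_1$};
\node (x2) at (2,0) {$x_2$};
\node (x3) at (4,0) {$x_3$};
\draw[->] (u1) -- node[below] {$E$} (u2);
\draw[->] (u2) -- node[below] {$E$} (u3);
\draw[->] (u3) to[bend right=35] node[above] {$E$} (u1);
\draw[->,dashed] (u1) -- node[left] {$P_i$} (x1);
\draw[->,dashed] (u2) -- node[left] {$P_i$} (x2);
\draw[->,dashed] (u3) -- node[left] {$P_i$} (x3);
\end{tikzpicture}
\caption{The configuration $W_3^i$, which certifies that the triple $\{x_1,x_2,x_3\}$ has color $i$: a directed $E$-cycle on $u_1,u_2,u_3$ with $P_i$-arrows to the triple. Not drawn: $R(v,w,u_1)$ holds for any two distinct points $v,w$ other than $u_1$.}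
\label{fig:witness}
\end{figure}

\begin{definition}
$\mathcal K$ is the class of finite $\tau^*$-structures $B$, the empty one included, such that:
\begin{itemize}
\item[(a)] all relations hold only on tuples of distinct elements, and each $C_n$ is symmetric; thus $B$ is a colored set, with $c_n(X)=1$ if and only if $C_n$ holds on an enumeration of $X$;
\item[(b)] if $B\models W_n^i(\bar x,\bar u)$, then $c_n(\{x_1,\dots,x_n\})=i$;
\item[(c)] $B$ obeys $\mathcal T$.
\end{itemize}
\end{definition}

The class $\mathcal K$ is closed under isomorphism and, since the $W_n^i$ are quantifier-free, under substructures. By (a), $C_m$ is empty on an $n$-element structure when $m>n$. So a member of $\mathcal K$ is given by a finite amount of data, for each $n$ there are finitely many members with universe $\{1,\dots,n\}$, and membership in $\mathcal K$ is decidable because $\mathcal T$ is computable.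

\begin{lemma}[amalgamation]\label{lem:amalg}
Let $B_1,B_2\in\mathcal K$ with $B_0=B_1\cap B_2$ a common substructure. Let $\sigma$ be a string in $\mathcal T$ of length at least $|B_1\cup B_2|-2$, or an infinite path of $\mathcal T$. Call a tuple or a set \emph{mixed} if it meets both $B_1\setminus B_0$ and $B_2\setminus B_0$. Define $B$ on $B_1\cup B_2$ by keeping the relations of $B_1$ and $B_2$, letting no $\tau$-relation hold on a mixed tuple, and putting $c_m(Y)=\hat\sigma(m)$ for every mixed $m$-element set $Y$, $m\ge3$. Then $B\in\mathcal K$.
\end{lemma}

\begin{proof}
A set that is not mixed lies in $B_1$ or in $B_2$, so $B$ is well defined, and (a) holds by construction.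

(b) Suppose that a configuration $(\bar x,\bar u)$ in $B$ contains $b\in B_1\setminus B_0$ and $b'\in B_2\setminus B_0$. If neither is $u_1$, then $R(b,b',u_1)$ holds. If one of them is $u_1$ and $v$ is the other, then $R(v,w,u_1)$ holds for any third point $w$ of the configuration. In both cases $R$ holds on a mixed tuple, which is impossible. So every configuration lies in $B_1$ or in $B_2$, where (b) holds.

(c) Let $X$ be homogeneous with pattern $(s_3,\dots,s_n)$. If $X$ lies in $B_1$ or in $B_2$, the pattern is in $\mathcal T$. Otherwise $X$ contains $b\in B_1\setminus B_0$ and $b'\in B_2\setminus B_0$. For each $3\le m\le n$ some $m$-element subset of $X$ contains $b$ and $b'$, so $s_m=\hat\sigma(m)$. The pattern is an initial segment of $\sigma$ and therefore lies in $\mathcal T$.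
\end{proof}

An infinite tree contains strings of every length, so a suitable $\sigma$ always exists. A one-point structure is in $\mathcal K$, and amalgamating it with $B$ over the empty structure shows that every $B\in\mathcal K$ has a proper extension in $\mathcal K$. If $\mathcal T$ were finite, this would fail: homogeneous sets would have bounded size, and so would the members of $\mathcal K$, by the finite Ramsey theorem.

Condition (b) says that a configuration never lies about the color. The next lemma says that the true color can always be certified.

\begin{lemma}[witnesses]\label{lem:witness}
Let $B\in\mathcal K$, $n\ge3$, and let $x_1,\dots,x_n\in B$ be distinct with $c_n(\{x_1,\dots,x_n\})=i$. Then some $B'\in\mathcal K$ extending $B$ contains a tuple $\bar u$ with $B'\models W_n^i(\bar x,\bar u)$.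
\end{lemma}

\begin{proof}
Let $B'=B\cup U$ with new points $U=\{u_1,\dots,u_n\}$. Add exactly the $\tau$-tuples required by $W_n^i(\bar x,\bar u)$. Each of them meets $U$, so $B$ remains a substructure. Choose $\sigma\in\mathcal T$ of length $|B'|-2$ and put $c_m(Y)=\hat\sigma(m)$ for every $m$-element set $Y$ that meets $U$, $m\ge3$. Condition (a) holds by construction.

(c) A homogeneous set $X\not\subseteq B$ has, for each $3\le m\le|X|$, an $m$-element subset that meets $U$. So its pattern is an initial segment of $\sigma$.

(b) Let $B'\models W_m^{i'}(\bar x',\bar u')$ with the configuration not contained in $B$. No tuple of $P_0$ or $P_1$ has its second coordinate in $U$, so all $x'_j$ lie in $B$, and hence $u'_j=u_k$ for some $j,k$. The only $E$-tuple with first coordinate $u_p$ is $(u_p,u_{p+1})$, so $u'_{j+l}=u_{k+l}$ for all $l\ge0$, with indices modulo $m$ on the left and modulo $n$ on the right. Taking $l=m$ gives $u_{k+m}=u_k$, so $n$ divides $m$; and $m\le n$ because the $u'_j$ are distinct points of $U$. Thus $m=n$ and $\{\bar u'\}=U$. The only tuple of $P_0$ or $P_1$ with first coordinate $u_p$ is the $P_i$-tuple $(u_p,x_p)$. Hence $i'=i$ and the base is $\{x_1,\dots,x_n\}$, which has color $i$.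
\end{proof}

\begin{remark}
Without $R$, amalgamation fails. Let $B_0$ consist of two $E$-cycles $u_1,u_2,u_3$ and $u'_1,u'_2,u'_3$ and a point $x_3$ with $P_0(u_3,x_3)$, $P_1(u'_3,x_3)$. For $j=1,2$ let $B_j$ add a point $x_j$ with $P_0(u_j,x_j)$, $P_1(u'_j,x_j)$, and color $B_1$ and $B_2$ by a long string of $\mathcal T$. In neither of them do all points of a cycle have $P$-arrows. The points $x_1,x_2$ cannot be identified, since $P_0(u_1,x_1)$ holds and $P_0(u_1,x_2)$ fails, and in a common extension $\{x_1,x_2,x_3\}$ would be certified to have both colors. A binary relation in place of $R$ would have to hold between points of the base, so Lemma~\ref{lem:witness} would have to change $B$. The third coordinate $u_1$ makes every required tuple new.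
\end{remark}

\section{The theory $T_{\mathcal T}$ is c-simple}\label{sec:theory}

We first axiomatize the generic limit of $\mathcal K$ in the infinite signature $\tau^*$, where it eliminates quantifiers, and then pass to $\tau$. For $B\in\mathcal K$ with universe $\{1,\dots,n\}$ let $\delta_B(x_1,\dots,x_n)$ be the conjunction of $x_k\ne x_l$ for $k\ne l$ and of all atomic and negated atomic formulas in $\tau\cup\{C_3,\dots,C_n\}$ that describe $B$; for $n=0$ it is the empty conjunction. Let $T^*$ be the theory with the following axioms.
\begin{itemize}
\item[(A1)] The sentences expressing (a), for all symbols of $\tau^*$.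
\item[(A2)] For each $n$: every tuple of $n$ distinct elements satisfies $\bigvee_B\delta_B$, where $B$ ranges over the members of $\mathcal K$ on $\{1,\dots,n\}$.
\item[(A3)] $\forall\bar x\,(\delta_B(\bar x)\to\exists y\,\delta_{B'}(\bar x,y))$ for all $B\subseteq B'$ in $\mathcal K$ with universes $\{1,\dots,n\}$ and $\{1,\dots,n+1\}$, $n\ge0$.
\end{itemize}
A $\tau^*$-structure satisfies (A1) and (A2) if and only if all its finite substructures are in $\mathcal K$. Axiom (A3) says that every one-point extension in $\mathcal K$ of a finite substructure is realized. Since $\mathcal K$ is closed under substructures, repeated use of (A3) realizes, over a finite substructure $B$ of a model, every extension $B'\supseteq B$ in $\mathcal K$.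

An \emph{$n$-diagram} is a formula $\epsilon(x_1,\dots,x_n)=\bigwedge_{k\sim l}x_k=x_l\wedge\delta_B(x_{i_1},\dots,x_{i_p})$, where $\sim$ is an equivalence relation on $\{1,\dots,n\}$, the numbers $i_1<\dots<i_p$ are the least elements of its classes, and $B\in\mathcal K$ has universe $\{1,\dots,p\}$. The finite list of $n$-diagrams is computable from $n$.

\begin{lemma}\label{lem:tstar}
The theory $T^*$ is consistent, complete and decidable, and it has no finite models. Every $n$-diagram is complete for $T^*$, and every $\tau^*$-formula $\varphi(x_1,\dots,x_n)$ is equivalent in $T^*$ to a disjunction of $n$-diagrams.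
\end{lemma}

\begin{proof}
\emph{A model.} Let $*$ be a new point. List, each infinitely often, all pairs $(F,\theta)$ with $F\subseteq\omega$ finite and $\theta\in\mathcal K$ with universe $F\cup\{*\}$. Build $B_0\subseteq B_1\subseteq\cdots$ in $\mathcal K$, with $B_k$ on $\{0,\dots,k-1\}$. If the $k$-th pair $(F,\theta)$ has $F\subseteq B_k$ and $\theta{\restriction}F=B_k{\restriction}F$, let $B_{k+1}$ be the amalgam over $F$ of $B_k$ and $\theta$, with $*$ renamed $k$. Otherwise let it be the amalgam of $B_k$ and the point $k$ over the empty structure. In both cases use Lemma~\ref{lem:amalg} with the first string of $\mathcal T$ of length $k+1$. The union is a model of $T^*$. Models are infinite because every member of $\mathcal K$ has a proper extension.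

\emph{Back and forth.} We claim that tuples $\bar a$ in $M\models T^*$ and $\bar a'$ in $M'\models T^*$ that satisfy the same $n$-diagram satisfy the same formulas. Deleting repetitions, we may assume that both satisfy $\delta_B$, and we use induction on the formula. Atomic formulas are decided by $\delta_B$ and, for $C_m$ with $m>n$, by (A1). For the quantifier step let $b\in M$. If $b=a_k$, take $b'=a'_k$. Otherwise $(\bar a,b)$ satisfies some $\delta_{B'}$ by (A2), the restriction of $B'$ to $\{1,\dots,n\}$ is $B$, and (A3) gives $b'\in M'$ with $\delta_{B'}(\bar a',b')$. In both cases the extended tuples satisfy the same diagram. The other direction is symmetric.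

For $n=0$ the claim says that $T^*$ is complete. A complete theory with a computable set of axioms is decidable: search for a proof of the sentence or of its negation. Every $n$-diagram $\epsilon$ is realized in every model, by (A3), and by the claim it implies $\varphi$ or $\neg\varphi$; so it is complete. By (A2) every $n$-tuple satisfies some $n$-diagram, so $\varphi$ is equivalent to the disjunction of the $n$-diagrams that imply it.
\end{proof}

\begin{lemma}\label{lem:colors}
For $n\ge3$ the theory $T^*$ proves
\[
C_n(\bar x)\leftrightarrow\exists\bar u\,W_n^1(\bar x,\bar u)\qquad\text{and}\qquad\Big(\bigwedge_{k\ne l}x_k\ne x_l\wedge\neg C_n(\bar x)\Big)\leftrightarrow\exists\bar u\,W_n^0(\bar x,\bar u).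
\]
\end{lemma}

\begin{proof}
Work in a model. The left sides say that the $x_k$ are distinct and that $\{x_1,\dots,x_n\}$ has color $1$, respectively $0$. If $W_n^i(\bar x,\bar u)$ holds, the $2n$ points induce a structure in $\mathcal K$, and (b) gives color $i$. Conversely, let the color be $i$. Apply Lemma~\ref{lem:witness} to the structure $B$ induced on $\{x_1,\dots,x_n\}$ and realize $B'$ over $B$ by (A3).
\end{proof}

Let $T_{\mathcal T}$ be the set of $\tau$-sentences provable in $T^*$. For a $\tau^*$-formula $\chi$ let $\chi^\tau$ be the $\tau$-formula obtained by replacing each $C_n(\bar x)$ by $\exists\bar u\,W_n^1(\bar x,\bar u)$. By Lemma~\ref{lem:colors}, $T^*\vdash\chi\leftrightarrow\chi^\tau$.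

\begin{proposition}\label{prop:csimple}
The theory $T_{\mathcal T}$ is c-simple. Every model $S$ of $T_{\mathcal T}$ becomes a model $S^*$ of $T^*$ when $C_n$ is interpreted by $\exists\bar u\,W_n^1$.
\end{proposition}

\begin{proof}
The theory $T_{\mathcal T}$ is complete and decidable because $T^*$ is, and it has no finite models. Note that $T^*$ and $T_{\mathcal T}$ prove the same implications between $\tau$-formulas.

\emph{Model completeness.} A $\tau$-formula $\varphi(\bar x)$ is equivalent in $T^*$ to a disjunction of diagrams. In it, replace $C_n(\bar y)$ by $\exists\bar u\,W_n^1(\bar y,\bar u)$ and $\neg C_n(\bar y)$ by $\bigvee_{k\ne l}y_k=y_l\vee\exists\bar u\,W_n^0(\bar y,\bar u)$. By Lemma~\ref{lem:colors} the result is equivalent to $\varphi$, and moving the quantifiers to the front makes it an existential $\tau$-formula.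

\emph{$\omega$-categoricity.} There are finitely many disjunctions of $n$-diagrams, hence finitely many $\tau$-formulas in $x_1,\dots,x_n$ up to equivalence in $T_{\mathcal T}$. Apply the Ryll-Nardzewski theorem.

\emph{Complete formulas.} We show that a $\tau$-formula $\varphi(x_1,\dots,x_n)$ is complete for $T_{\mathcal T}$ if and only if $T^*\vdash\varphi\leftrightarrow\epsilon$ for some $n$-diagram $\epsilon$; the latter is decidable. If $T^*\vdash\varphi\leftrightarrow\epsilon$, then $\varphi$ is complete for $T^*$, hence for $T_{\mathcal T}$. Conversely, let $\varphi$ be complete for $T_{\mathcal T}$. It is consistent, so $T^*\vdash\epsilon\to\varphi$ for some $\epsilon$. Either $\varphi\to\epsilon^\tau$ or $\varphi\to\neg\epsilon^\tau$ is provable. The second would give $T^*\vdash\epsilon\to\neg\epsilon$, although $\epsilon$ is consistent. So $T^*\vdash\varphi\leftrightarrow\epsilon$.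

\emph{Expansion.} If $\chi$ is an axiom of $T^*$, then $\chi^\tau\in T_{\mathcal T}$, so $S\models\chi^\tau$, which means $S^*\models\chi$.
\end{proof}

\section{From definable models to paths}\label{sec:counter}

\begin{proposition}\label{prop:path}
If $T_{\mathcal T}$ has an uncountable model $S$ that is $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$ with $\mathfrak L\models T_{DLO}$, then $\mathcal T$ has an $A$-computable infinite path.
\end{proposition}

\begin{proof}
Let $d_1,d_2,\dots$ be as in Proposition~\ref{prop:indisc}, let $\psi_n^i(\bar x)$ be the existential formula $\exists\bar u\,W_n^i(\bar x,\bar u)$, and let $s_n=c_n(\{d_1,\dots,d_n\})$, computed in $S^*\models T^*$. By Lemma~\ref{lem:colors}, a tuple of $n$ distinct elements satisfies $\psi_n^i$ exactly when $i$ is the color of the set it enumerates. By (i), every $m$-element subset of $\{d_1,d_2,\dots\}$ has color $s_m$. So $\{d_1,\dots,d_n\}$ is homogeneous with pattern $(s_3,\dots,s_n)$. It induces a structure in $\mathcal K$, so the pattern lies in $\mathcal T$ by (c). Thus $(s_n)_{n\ge3}$ is an infinite path of $\mathcal T$. To compute $s_n$ from $A$, run the enumeration in (ii) until $\psi_n^0$ or $\psi_n^1$ appears; exactly one does, namely $\psi_n^{s_n}$.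
\end{proof}

\begin{remark}
Uncountability is used once, to find two inequivalent elements of the same shape, and it cannot be dropped. The model built in the proof of Lemma~\ref{lem:tstar} is a computable structure on $\omega$, so its $\tau$-reduct is a countable model of $T_{\mathcal T}$ that is $\Sigma$-definable in every $\mathbb{HF}(\mathfrak L)$, whatever the paths of $\mathcal T$ are.
\end{remark}

Let $\varphi_0,\varphi_1,\dots$ be a standard enumeration of the partial computable functions, and write $\varphi_{e,s}(e){\downarrow}=i$ if the computation of $\varphi_e(e)$ halts within $s$ steps with value $i$. Put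
\[
\mathcal T_0=\{\sigma\in2^{<\omega}:\text{there is no }e<|\sigma|\text{ with }\varphi_{e,|\sigma|}(e){\downarrow}=\sigma(e)\}.
\]

\begin{lemma}\label{lem:t0}
$\mathcal T_0$ is an infinite computable tree. Its infinite paths are the functions $g\in2^\omega$ with $g(e)\ne\varphi_e(e)$ whenever $\varphi_e(e)$ is defined. None of them is computable.
\end{lemma}

\begin{proof}
The defining condition is decidable. If it fails for an initial segment $\rho$ of $\sigma$ at $e<|\rho|$, then the same computation halts within $|\sigma|$ steps with value $\sigma(e)$, so it fails for $\sigma$; hence $\mathcal T_0$ is a tree. If $g(e)\ne\varphi_e(e)$ whenever the latter is defined, then all $g{\restriction}n$ lie in $\mathcal T_0$. Such $g\in2^\omega$ exist, so $\mathcal T_0$ is infinite. If $g(e)=\varphi_e(e)$ for some $e$, then $g{\restriction}n\notin\mathcal T_0$ as soon as $n>e$ and the computation halts within $n$ steps. A computable $g$ is some $\varphi_e$, and then $g(e)=\varphi_e(e)$.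
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $T=T_{\mathcal T_0}$. It is c-simple by Proposition~\ref{prop:csimple}. By Proposition~\ref{prop:path} with $A=\emptyset$ and Lemma~\ref{lem:t0}, no uncountable model of $T$ is $\Sigma$-definable in $\mathbb{HF}(\mathfrak L)$ for any $\mathfrak L\models T_{DLO}$. On the other hand, $T$ has infinite models, so it has an uncountable model $\mathfrak M$ by the upward L\"owenheim--Skolem theorem. This $\mathfrak M$ is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$, and $\mathrm{Th}(\mathfrak M)=T$ is c-simple. So $T$ satisfies the hypothesis of the Problem and not its conclusion.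
\end{proof}

\section{From paths to definable models}\label{sec:build}

Propositions~\ref{prop:csimple} and~\ref{prop:path} give all of Theorem~\ref{thm:tree} except the implication from paths to models.

\begin{proposition}\label{prop:build}
Let $\sigma$ be an $A$-computable infinite path of $\mathcal T$ and let $\mathfrak L\models T_{DLO}$ be uncountable. Then $T_{\mathcal T}$ has an uncountable model $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$.
\end{proposition}

The chain in the proof of Lemma~\ref{lem:tstar} treats extension problems one after another and changes the string at each step. Over an uncountable set there is no effective order in which to treat them. With an infinite path $\sigma$ no order is needed: we start from a copy of $L$ that is homogeneous with pattern $\sigma$, solve all extension problems simultaneously, name each new point by the problem that it solves, and color by $\sigma$ every set whose color is not prescribed.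

\begin{proof}
Let $*=\emptyset$. A finite $\tau^*$-structure satisfying (a) is coded by the finite set of pairs (number of a symbol, tuple on which it holds), and we identify it with this code. A \emph{node} is an element $z=(1,(B,\theta))$ of $HF(L)$, written $(1,B,\theta)$, where $B$ is a set with $*\notin B$ and $\theta\in\mathcal K$ has universe $B\cup\{*\}$. We write $B_z=B$ and $\theta_z=\theta$. The elements of $B_z$ have smaller rank than $z$.

\emph{A structure on $HF(L)$.} A \emph{top} of a finite set $Y\subseteq HF(L)$ is a node $z\in Y$ with $Y\subseteq B_z\cup\{z\}$. There is at most one, since two distinct tops would each have smaller rank than the other. Define a $\tau^*$-structure $H$ on $HF(L)$ as follows. Relations hold only on tuples of distinct elements. Consider such a tuple and the set $Y$ that it enumerates. If $Y$ has a top $z$, a relation holds on the tuple if and only if it holds in $\theta_z$ after $z$ is replaced by $*$. If $Y$ has no top, no $\tau$-relation holds on the tuple, and $c_m(Y)=\hat\sigma(m)$ if $|Y|=m\ge3$.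

\emph{The model.} Define $X\subseteq HF(L)$ by recursion on rank: $x\in X$ if and only if either $x=(0,a)$ with $a\in L$, or $x$ is a node with $B_x\subseteq X$ and $\theta_x{\restriction}B_x=H{\restriction}B_x$. We regard $X$ as a substructure of $H$. It is uncountable, and $*\notin X$. For a node $z\in X$, the map that fixes $B_z$ and sends $*$ to $z$ is an isomorphism from $\theta_z$ onto $H{\restriction}(B_z\cup\{z\})$: a subset of $B_z\cup\{z\}$ that contains $z$ has top $z$, and on subsets of $B_z$ the two structures agree by the definition of $X$.

\emph{Finite substructures of $X$ are in $\mathcal K$.} Call a finite $F\subseteq X$ \emph{closed} if $B_z\subseteq F$ for every node $z\in F$. Every finite subset of $X$ lies in a closed one: add the elements of $X$ in its transitive closure. So it suffices to treat closed sets $F$, by induction on $|F|$. If $F$ contains no node, no subset has a top. Then there are no $\tau$-relations, so (b) is vacuous, and every pattern is an initial segment of $\sigma$. Otherwise let $z$ be a node of largest rank among the nodes in $F$. Then $z\notin B_{z'}$ for every node $z'\in F$. This has two consequences. First, $F\setminus\{z\}$ is closed, so it is in $\mathcal K$, and it contains $B_z$.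 Second, the only possible top of a set $Y\subseteq F$ with $z\in Y$ is $z$ itself. Put $B_1=F\setminus\{z\}$ and $B_2=B_z\cup\{z\}\cong\theta_z$, so that $B_1\cap B_2=B_z$. A mixed set contains $z$ and is not contained in $B_z\cup\{z\}$, so it has no top: no $\tau$-relation holds on it, and its color is given by $\hat\sigma$. Thus $F$ is the amalgam of Lemma~\ref{lem:amalg} for the path $\sigma$, and $F\in\mathcal K$.

\emph{Axioms.} We have shown (A1) and (A2). For (A3), let $x_1,\dots,x_n\in X$ satisfy $\delta_B$, let $B\subseteq B'$, and let $\theta$ be the copy of $B'$ on $\{x_1,\dots,x_n,*\}$ under $k\mapsto x_k$, $n+1\mapsto*$. Then $y=(1,\{x_1,\dots,x_n\},\theta)$ is a node in $X$, it differs from the $x_k$ by rank, and $\delta_{B'}(\bar x,y)$ holds. So $X\models T^*$, and its $\tau$-reduct is a model of $T_{\mathcal T}$.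

\emph{Definability.} Take $D=X$ and let $\eta$ be equality on $X$. By Lemma~\ref{lem:uniform} and closure under Boolean combinations, it suffices to see that equality, $X$ and the four $\tau$-relations of $H$ are $A$-uniform. We use the criterion stated before that lemma. Whether $z$ is a node is decided by inspecting $z$, since membership in $\mathcal K$ is decidable. To decide a relation of $H$ on a given tuple, test each entry for being a top and then read the answer from $\theta_z$ or, if there is no top, compute $\hat\sigma(m)$ from $A$. To decide $x\in X$, follow the recursion on rank; the test $\theta_x{\restriction}B_x=H{\restriction}B_x$ involves only the finitely many tuples of distinct elements of $B_x$ and the symbols of arity at most $|B_x|$.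
\end{proof}

This completes the proof of Theorem~\ref{thm:tree}.

\section{The relativized statement and PA degrees}\label{sec:pa}

We prove Theorem~\ref{thm:pa}.

\subsection{The implications (2)$\Rightarrow$(3)$\Rightarrow$(1) and the single theory}

A c-simple theory $T$ has an uncountable model $\mathfrak M$, which is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$, and $\mathrm{Th}(\mathfrak M)=T$. So (2) implies (3). If (3) holds, then for every infinite computable tree $\mathcal T$ the c-simple theory $T_{\mathcal T}$ satisfies the hypothesis of Proposition~\ref{prop:path}, so $\mathcal T$ has an $A$-computable path. So (3) implies (1).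

The single theory is $T_{\mathcal T_0}$. If it has the property in (3), then $\mathcal T_0$ has an $A$-computable path $g$, and the following lemma gives (1).

\begin{lemma}
If $\mathcal T_0$ has an $A$-computable infinite path $g$, then $A$ has PA degree.
\end{lemma}

\begin{proof}
Let $\mathcal S$ be an infinite computable tree. Call a string $\rho$ \emph{large} if infinitely many strings in $\mathcal S$ extend it. Since $\mathcal S$ is closed under initial segments, $\rho$ is not large if and only if for some $\ell\ge|\rho|$ no string of length $\ell$ in $\mathcal S$ extends $\rho$. By the s-m-n theorem there is a computable function $\rho\mapsto e(\rho)$ such that $\varphi_{e(\rho)}$, on any input, searches for the least $\ell>|\rho|$ such that for some $i\in\{0,1\}$ no string of length $\ell$ in $\mathcal S$ extends $\rho i$, and outputs the least such $i$.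

Let $\rho$ be large and $j=g(e(\rho))$. We claim that $\rho j$ is large. If not, the search halts and outputs some $i$ with $\rho i$ not large. By Lemma~\ref{lem:t0}, $i\ne j$. Then neither $\rho0$ nor $\rho1$ is large, so $\rho$ is not large, a contradiction. The empty string is large, and large strings lie in $\mathcal S$. Iterating $\rho\mapsto\rho\,g(e(\rho))$ from the empty string gives an $A$-computable path of $\mathcal S$.
\end{proof}

\subsection{The implication (1)$\Rightarrow$(2)}

Let $A$ have PA degree. Let $N=D/\eta$ be an uncountable model of $T$ that is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$, with parameters $t_i(\bar m)$ for a tuple $\bar m$ from $M$, and let $T_0=\mathrm{Th}(\mathfrak M)$ be c-simple of signature $\tau_0$. Fix an uncountable $\mathfrak L\models T_{DLO}$. We carry out the argument sketched in the introduction. We do not copy $N$; we build another model $\mathfrak M'$ of $T_0$ over $\mathfrak L$ and apply to it the formulas that define $N$. The indiscernibles must be chosen so that the new structure $N'$ is uncountable, so we first express ``different elements of $N$'' in the language of $\mathfrak M$.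

\emph{Step 1: describing $\eta$ in $\mathfrak M$.} Every element of $D$ has the form $t(\bar m,\bar b)$. There are countably many pairs consisting of a term $t$ and a type $\mathrm{tp}(\bar m,\bar b)$, by the Ryll-Nardzewski theorem, and uncountably many $\eta$-classes. So there are a term $t$ and a type $p$, isolated by a formula $\pi(\bar z,\bar x)$, such that the elements $t(\bar m,\bar b)\in D$ with $\mathfrak M\models\pi(\bar m,\bar b)$ meet infinitely many classes. By Lemma~\ref{lem:transfer}, $t(\bar m,\bar b)\in D$ for all $\bar b$ with $\mathfrak M\models\pi(\bar m,\bar b)$, and for two such tuples the truth of $t(\bar m,\bar b)\mathrel\eta t(\bar m,\bar b')$ depends only on $\mathrm{tp}(\bar m,\bar b,\bar b')$. Let $\varepsilon(\bar z,\bar x,\bar x')$ be the disjunction of formulas isolating the finitely many types for which it is true. Then for $\bar b,\bar b'$ realizing $\pi(\bar m,\bar x)$,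
\begin{equation}\label{eq:eps}
t(\bar m,\bar b)\mathrel\eta t(\bar m,\bar b')\iff\mathfrak M\models\varepsilon(\bar m,\bar b,\bar b').
\end{equation}
Fix $\bar b_0,\bar b_1,\dots$ realizing $\pi(\bar m,\bar x)$ with the $t(\bar m,\bar b_k)$ pairwise inequivalent.

\emph{Step 2: the theory of an indiscernible sequence.} Let $\tau_{Sk}=\bigcup_k\tau^k$ be the iterated Skolem expansion: $\tau^0=\tau_0$, and $\tau^{k+1}$ adds to $\tau^k$ a function symbol $f_\vartheta$ for each $\tau^k$-formula $\vartheta(\bar x,y)$, with the \emph{Skolem axiom} $\forall\bar x\,(\exists y\,\vartheta(\bar x,y)\to\vartheta(\bar x,f_\vartheta(\bar x)))$. These are genuine function symbols, not graphs. The signature $\tau_{Sk}$ is computable, every $\tau_0$-structure expands to a model of all Skolem axioms, and in such a model every nonempty subset closed under the $f_\vartheta$ is an elementary substructure, by the Tarski--Vaught test. Add a tuple of constants $\bar z$ of the length of $\bar m$ and, for $q\in\mathbb Q$, tuples of constants $\bar c_q$ of the length of $\bar b_0$. Let $\Theta$ consist of $T_0$, all Skolem axioms, $\pi(\bar z,\bar c_q)$ for all $q$, $\neg\varepsilon(\bar z,\bar c_q,\bar c_r)$ for $q\ne r$, and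
\begin{equation}\label{eq:ind}
\vartheta(\bar z,\bar c_{q_1},\dots,\bar c_{q_s})\leftrightarrow\vartheta(\bar z,\bar c_{r_1},\dots,\bar c_{r_s})
\end{equation}
for all $\tau_{Sk}$-formulas $\vartheta$ and all $q_1<\dots<q_s$, $r_1<\dots<r_s$. Since $T_0$ is decidable, $\Theta$ is a computable set of sentences.

The theory $\Theta$ is consistent. By compactness it suffices to satisfy a finite part, which involves finitely many formulas $\vartheta$ in \eqref{eq:ind} and finitely many $q$. Expand $\mathfrak M$ to a model of the Skolem axioms and interpret $\bar z$ by $\bar m$. A formula $\vartheta$ with $s$ blocks of variables colors each set $\{k_1<\dots<k_s\}\subseteq\omega$ by the truth value of $\vartheta(\bar m,\bar b_{k_1},\dots,\bar b_{k_s})$. By Ramsey's theorem, applied once for each $\vartheta$, there is an infinite $I\subseteq\omega$ on which all these colorings are constant. Interpret $\bar c_q$ by $\bar b_{\iota(q)}$, where $\iota$ is an order-preserving map from the finitely many $q$ into $I$. The sentences $\neg\varepsilon$ hold by \eqref{eq:eps}.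

\emph{Step 3: choosing a completion.} This is the only use of (1). Enumerate computably all sentences of the signature of $\Theta$ as $\chi_0,\chi_1,\dots$, and write $\chi^1=\chi$, $\chi^0=\neg\chi$. Let $\mathcal S$ be the set of strings $\rho$ such that no proof with code at most $|\rho|$ derives a contradiction from $\Theta\cup\{\chi_i^{\rho(i)}:i<|\rho|\}$. It is computable. It is a tree, since a short proof of a contradiction for an initial segment of $\rho$ is also one for $\rho$. It is infinite, since a model of $\Theta$ determines a string of every length in $\mathcal S$. If $f$ is an infinite path, then $\Theta\cup\{\chi_i^{f(i)}:i\in\omega\}$ is consistent and decides every sentence, so $\hat\Theta=\{\chi_i:f(i)=1\}$ is a complete consistent theory containing $\Theta$. By (1) we may take $f$, and hence $\hat\Theta$, to be $A$-computable.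

\emph{Step 4: stretching along $\mathfrak L$.} Consider the signature $\tau_{Sk}$ with constants $\bar z$ and $\bar c_a$ for $a\in L$. Each sentence can be written as $\vartheta(\bar z,\bar c_{a_1},\dots,\bar c_{a_s})$ with $a_1<\dots<a_s$; put it into $\hat\Theta_L$ if and only if $\vartheta(\bar z,\bar c_1,\dots,\bar c_s)\in\hat\Theta$. The decision does not change if superfluous indices are listed among the $a_j$: this replaces $1,\dots,s$ by another increasing sequence of rationals, and \eqref{eq:ind} applies. Finitely many sentences of $\hat\Theta_L$ can be written over a common list $a_1<\dots<a_s$, and renaming $\bar c_{a_j}$ as $\bar c_j$ turns them into sentences of $\hat\Theta$. So $\hat\Theta_L$ is consistent. It contains each sentence or its negation, and it contains $T_0$, the Skolem axioms, $\pi(\bar z,\bar c_a)$ for $a\in L$, and $\neg\varepsilon(\bar z,\bar c_a,\bar c_{a'})$ for $a<a'$. In a model of $\hat\Theta_L$ the values of closed terms form an elementary substructure. Let $\mathfrak M'\models T_0$ be its $\tau_0$-reduct, let $\bar m'$ be the value of $\bar z$, and write $\bar c_a$ also for the values of these constants.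

Let $D'$ be the set of pairs $(s,\bar a)$, where $\bar a=(a_1,\dots,a_n)$ is an increasing tuple from $L$ and $s$ is the G\"odel number of a $\tau_{Sk}$-term in $\bar z$ and blocks of variables $\bar x_1,\dots,\bar x_n$. Let $v(s,\bar a)\in M'$ be the value of the term with $\bar c_{a_j}$ substituted for $\bar x_j$. The map $v\colon D'\to M'$ is onto. The set $D'$ is $A$-uniform, and so are the relation $v(d)=v(d')$ and, for $Q\in\tau_0$, the relation $\mathfrak M'\models Q(v(d_1),\dots,v(d_j))$ on $D'$. Indeed, merge the tuples occurring in the given pairs into one increasing list $a_1<\dots<a_s$, write the atomic sentence in question as $\vartheta(\bar z,\bar c_{a_1},\dots,\bar c_{a_s})$, and ask whether $\vartheta(\bar z,\bar c_1,\dots,\bar c_s)\in\hat\Theta$. The formula $\vartheta$ depends only on the G\"odel numbers and on comparisons between urelements.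

\emph{Step 5: the model $N'$.} Since $\mathfrak M'\models\pi(\bar m',\bar c_a)$ and $\pi$ isolates $p$, the tuple $(\bar m',\bar c_a)$ has type $p$; in particular $\mathrm{tp}(\bar m')=\mathrm{tp}(\bar m)$. By Lemma~\ref{lem:transfer}, $\mathbb{HF}(\mathfrak M)$ with the parameters $t_i(\bar m)$ and $\mathbb{HF}(\mathfrak M')$ with the parameters $t_i(\bar m')$ satisfy the same first-order sentences. The requirements of Definition~\ref{def:sigma} on the defining formulas of $N$ (equivalence relation, compatibility, complements) are finitely many such sentences. So the same formulas define in $\mathbb{HF}(\mathfrak M')$ a structure $N'=D_1/\eta_1$. A sentence about $N$ translates into a first-order sentence about $\mathbb{HF}(\mathfrak M)$ and the parameters, by restricting quantifiers to $D$ and substituting the definitions, and the same translation serves for $N'$. Hence $N'\equiv N$ and $N'\models T$.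

The structure $N'$ is uncountable. By Lemma~\ref{lem:transfer}, $t(\bar m',\bar c_a)\in D_1$ for all $a\in L$. Let $a<a'$. The type of $(\bar m',\bar c_a,\bar c_{a'})$ is isolated and extends $\mathrm{tp}(\bar m)$, so, as in the proof of Lemma~\ref{lem:transfer}, it is the type of some $(\bar m,\bar b,\bar b')$ in $\mathfrak M$. These tuples satisfy $\pi(\bar m,\bar b)$, $\pi(\bar m,\bar b')$ and $\neg\varepsilon(\bar m,\bar b,\bar b')$. By \eqref{eq:eps} the elements $t(\bar m,\bar b)$ and $t(\bar m,\bar b')$ are $\eta$-inequivalent, and by Lemma~\ref{lem:transfer} the elements $t(\bar m',\bar c_a)$ and $t(\bar m',\bar c_{a'})$ are $\eta_1$-inequivalent.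

\emph{Step 6: from $\mathbb{HF}(\mathfrak M')$ to $(\mathbb{HF}(\mathfrak L),A)$.} The structure $N'$ is defined over $\mathfrak M'$, whose elements are named, not uniquely, by elements of $D'$. We name the finite sets over $M'$ as well. Define \emph{codes} and their \emph{values} by recursion on rank: $(0,d)$ with $d\in D'$ is a code with value $v(d)$, and $(1,w)$, with $w$ a finite set of codes, is a code with value $\{\mathrm{val}(u):u\in w\}$. Every element of $HF(M')$ is the value of a code, by induction on rank. The set of codes is $A$-uniform. Equality of values is $A$-uniform, being decided by the following recursion on rank: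
\begin{itemize}
\item $(0,d)$ and $(0,d')$ have equal values if and only if $v(d)=v(d')$;
\item $(0,d)$ and $(1,w)$ have different values;
\item $(1,w)$ and $(1,w')$ have equal values if and only if every $u\in w$ has the same value as some $u'\in w'$ and every $u'\in w'$ has the same value as some $u\in w$.
\end{itemize}
Further, $\mathrm{val}(c)\in\mathrm{val}(c')$ if and only if $c'=(1,w)$ and $c$ has the same value as some $u\in w$; $\mathrm{val}(c)$ is an urelement if and only if $c$ has the form $(0,d)$; and $Q\in\tau_0$ holds of $\mathrm{val}(c_1),\dots,\mathrm{val}(c_j)$ if and only if each $c_k$ has the form $(0,d_k)$ and $\mathfrak M'\models Q(v(d_1),\dots,v(d_j))$. These relations on codes are $A$-uniform. By Lemma~\ref{lem:uniform}, they, their complements and the set of codes are $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$.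

To each $\Sigma$-formula $\Phi(\bar x)$ of the signature of $\mathbb{HF}(\mathfrak M')$ we assign a $\Sigma$-formula $\Phi^\circ(\bar x)$ such that for all codes $\bar c$,
\[
(\mathbb{HF}(\mathfrak L),A)\models\Phi^\circ(\bar c)\iff\mathbb{HF}(\mathfrak M')\models\Phi(\mathrm{val}(\bar c)).
\]
First eliminate the constant $\emptyset$ from $\Phi$: replace it by a new variable $y$, giving $\Phi'$, and pass to $\exists y\,(\neg\mathrm{Ur}(y)\wedge(\forall x\in y)\,x\ne x\wedge\Phi')$. Atomic and negated atomic formulas are translated by the formulas just obtained, and the translation commutes with $\wedge$ and $\vee$. For the quantifiers put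
\begin{align*}
(\exists x\,\Psi)^\circ&=\exists x\,(x\text{ is a code}\wedge\Psi^\circ),\\
((\exists x\in y)\,\Psi)^\circ&=\exists w\,(y=(1,w)\wedge(\exists x\in w)\,\Psi^\circ),\\
((\forall x\in y)\,\Psi)^\circ&=\exists d\,(y=(0,d))\vee\exists w\,(y=(1,w)\wedge(\forall x\in w)\,\Psi^\circ).
\end{align*}
The equivalence follows by induction on $\Phi$, because the members of $\mathrm{val}(1,w)$ are the values of the members of $w$, urelements have no members, and $\mathrm{val}$ is onto.

Choose codes for the parameters $t_i(\bar m')$. Let $D_2$ be the set of codes with value in $D_1$, and pull back $\eta_1$ and the relations of $N'$ along $\mathrm{val}\colon D_2\to D_1$. The set $D_2$, these pullbacks and their complements in the powers of $D_2$ are defined by the translations of the defining formulas of $N'$, restricted to codes. The pullback $\eta_2$ of $\eta_1$ is an equivalence relation compatible with the other pullbacks, and since $\mathrm{val}$ maps $D_2$ onto $D_1$, it induces an isomorphism $D_2/\eta_2\cong N'$. So $N'$ is an uncountable model of $T$ that is $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$. This proves (2) and completes the proof of Theorem~\ref{thm:pa}.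

\begin{remark}
Of the properties of $T_0$, the proof of (1)$\Rightarrow$(2) uses $\omega$-categoricity, in Steps 1 and 5, and decidability, in Step 2. Model completeness and the decidability of the set of complete formulas are not used: the formulas $\pi$ and $\varepsilon$ are a finite amount of information, and the Skolem functions make all of $\mathfrak M'$ accessible through terms.
\end{remark}

\begin{thebibliography}{1}

\bibitem{CiC}
S.~B.~Cooper, A.~Sorbi (eds.),
\emph{Computability in Context. Computation and Logic in the Real World},
WS, 2009, ISBN 1848162456, 419~pp.
\texttt{https://filelake.xyz/\allowbreak Books\%20\allowbreak Magazines\%20\allowbreak and\%20\allowbreak other\%20\allowbreak texts/\allowbreak Computer\%20\allowbreak Science/\allowbreak Computability/\allowbreak Cooper\%20\allowbreak S.B.,\%20\allowbreak Sorbi\%20\allowbreak A.\%20\allowbreak (eds.)\%20\%20\allowbreak Computability\%20\allowbreak in\%20\allowbreak context.\%20\allowbreak Computation\%20\allowbreak and\%20\allowbreak logic\%20\allowbreak in\%20\allowbreak the\%20\allowbreak real\%20\allowbreak world\%20\allowbreak (WS,\%202009)\allowbreak (ISBN\%201848162456)\allowbreak (O)(419s)\_CsNp\_.pdf}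

\end{thebibliography}
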